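\title{The Minimal Equational Graph Theory Is Not Recursively Enumerable}

\begin{abstract}
Graph models interpret the untyped $\lambda$-calculus in power sets, and the equations valid in all of them form the minimal equational graph theory $T$. We prove the conjecture that $T$ is not recursively enumerable. In fact no consistent $\lambda$-theory containing $T$ is r.e.\ or co-r.e., so no graph theory is r.e., and $T$ itself is $\Pi^0_2$-complete. The method is a diagonal argument. Interpretation in finite partial graph models is decidable and can only grow along $\beta$-reduction, so a term that searches for a finite counterexample to its own minimality, and would reduce to that counterexample, never finds one. Such a term lies below every closed term in every graph model.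
\end{abstract}

\section{Introduction}

Terms of the untyped $\lambda$-calculus are built from variables by application $MN$ and abstraction $\lambda x.M$; terms that differ only in the names of bound variables are identified. We write $\Lambda$ for the set of terms, $FV(M)$ for the set of free variables of $M$, $\Lambda^0$ for the set of closed terms, and $M[N/x]$ for capture-avoiding substitution. We fix distinct variables $z_1,z_2,\dots$ and let $\Lambda(z_1,\dots,z_k)$ be the set of terms with free variables among $z_1,\dots,z_k$. A $\beta$-step replaces a subterm $(\lambda x.M)N$ by $M[N/x]$; the relation $\twoheadrightarrow$ is the reflexive and transitive closure of $\beta$-steps, and $=_\beta$ is the equivalence relation they generate. We put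
\[
\mathbf I=\lambda x.x,\qquad \mathbf K=\lambda xy.x,\qquad \mathbf S=\lambda xyz.xz(yz),\qquad \delta=\lambda x.xx,\qquad \Omega=\delta\delta .
\]
A \emph{$\lambda$-theory} is an equivalence relation on $\Lambda$ that contains $=_\beta$ and is compatible with application and abstraction. It is \emph{consistent} if it does not equate all terms.

A \emph{graph model} is a pair $\mathcal G=(D,p)$, where $D$ is an infinite set and $p:\mathcal P_f(D)\times D\to D$ is an injective total map on pairs consisting of a finite subset of $D$ and an element of $D$. The element $p(a,\alpha)$ is a token that says ``on every input containing $a$, the output contains $\alpha$'', and a subset of $D$ acts as a function through the tokens it contains: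
\[
X\cdot Y=\{\alpha : p(a,\alpha)\in X \text{ for some finite } a\subseteq Y\}.
\]
Given an \emph{environment} $\rho$, that is, a map from variables to subsets of $D$, terms are interpreted by
\begin{equation}\label{eq:interp}
|x|_\rho=\rho(x),\qquad |MN|_\rho=|M|_\rho\cdot|N|_\rho,\qquad |\lambda x.M|_\rho=\{p(a,\alpha):\alpha\in|M|_{\rho[x:=a]}\},
\end{equation}
where $a$ ranges over finite subsets of $D$. The set $\mathrm{Th}(\mathcal G)$ of pairs $(M,N)$ with $|M|_\rho=|N|_\rho$ for all $\rho$ is a $\lambda$-theory (see Lemma~\ref{lem:beta}), called a \emph{graph theory}. It is consistent, because for any $\alpha\in D$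
\begin{equation}\label{eq:consistent}
p(\{\alpha\},p(\emptyset,\alpha))\in|\lambda xy.x|\setminus|\lambda xy.y| .
\end{equation}

Let $T$ be the intersection of all graph theories; we write $M=_TN$ for $(M,N)\in T$. It is known that there is an (effective) graph model whose theory is $T$, so that $T$ is the least graph theory, the \emph{minimal equational graph theory}. We will not need this model and use only that $T$ is the set of equations valid in all graph models. Since graph models are ordered by inclusion, $T$ has an order-theoretic companion: $M\sqsubseteq_TN$ means that $|M|_\rho\subseteq|N|_\rho$ in every graph model and for every $\rho$. Thus $M=_TN$ if and only if $M\sqsubseteq_TN$ and $N\sqsubseteq_TM$.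

Fix an effective bijection $\nu:\mathbb N\to\Lambda$, where effective means that one can pass algorithmically from $n$ to the term $\nu(n)$ and back, and put $\ulcorner M\urcorner=\nu^{-1}(M)$. Notions of recursion theory are transferred to terms and pairs of terms along $\nu$. A set is \emph{r.e.}\ if it has the form $\{n:\exists t\,R(n,t)\}$ with $R$ recursive, \emph{co-r.e.}\ if its complement is r.e., and $\Pi^0_2$ if it has the form $\{n:\forall k\,\exists t\,R(n,k,t)\}$ with $R$ recursive. A set $U$ is \emph{many-one reducible} to $V$ if $U=h^{-1}(V)$ for a total recursive $h$; then $U$ is r.e.\ (co-r.e.)\ whenever $V$ is. A $\Pi^0_2$ set is \emph{$\Pi^0_2$-complete} if every $\Pi^0_2$ set is many-one reducible to it. Such sets exist, and they are not r.e.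

A $\lambda$-theory is r.e.\ exactly when it is generated by an r.e.\ set of equations. To ask whether $T$ is r.e.\ is therefore to ask whether validity in graph models has a complete effective proof system. The least $\lambda$-theory $=_\beta$ is r.e., and $T$ is the graph theory closest to it, so if one hopes that some graph theory is r.e., then $T$ is the first place to look. Against this, an inclusion $|M|\subseteq|N|$ says that \emph{for every} finite reason for a token to lie in $|M|$ \emph{there is} a finite reason for it to lie in $|N|$, and nothing suggests that the universal quantifier can be removed. It is conjectured in \cite{thesis} that $T$ is not r.e. We prove this conjecture in a strong form and show that the quantifier count above is exact.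

\begin{theorem}\label{thm:A}
The theory $T$ is not r.e. More generally, let $U\subseteq\mathbb N$ be an r.e.\ non-recursive set and let $T'$ be a consistent $\lambda$-theory with $T\subseteq T'$. Then both $U$ and $\mathbb N\setminus U$ are many-one reducible to $T'$. Hence $T'$ is neither r.e.\ nor co-r.e. In particular, no graph theory is r.e.
\end{theorem}

\begin{theorem}\label{thm:B}
The theory $T$ and the minimal order theory $\{(M,N):M\sqsubseteq_TN\}$ are $\Pi^0_2$-complete, and so are their restrictions to closed terms.
\end{theorem}

Both hypotheses on $T'$ in Theorem~\ref{thm:A} are needed: $\Lambda\times\Lambda$ contains $T$ and is recursive, while $=_\beta$ is consistent and r.e. Theorem~\ref{thm:B} also implies that $T$ is not r.e., but it says nothing about the extensions of $T$.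

To reduce $\mathbb N\setminus U$ to $T$ one wants terms $J_n$ that run a search for a proof of $n\in U$ and that are all equal in $T$ when the search diverges. The difficulty is that divergence alone controls nothing in a graph model: even $\Omega$ can contain tokens that $\mathbf I$ lacks (Example~\ref{ex:omega}). Our terms gain control over their own interpretation by self-reference. While waiting, $J_n$ looks for a finite piece of a graph model and a closed term $P$ such that $J_n$ is not below $P$ in that piece, and it is programmed to reduce to $P$ if it finds them. Reduction to $P$ would put $J_n$ below $P$ in every finite piece, so nothing is ever found, and a term that searches forever lies below all closed terms in all graph models. Sections~\ref{sec:pairs} and~\ref{sec:prog} prepare the semantic and the syntactic tools, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the upper and lower bounds in Theorem~\ref{thm:B}; the lower bound repeats the diagonal argument under more and more abstractions.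

\section{Partial pairs}\label{sec:pairs}

A finite piece of a graph model is no longer total, so we drop totality from the definition.

\begin{definition}
A \emph{partial pair} $\mathcal A=(A,p_{\mathcal A})$ is a nonempty set $A$ with a partial injective map $p_{\mathcal A}:\mathcal P_f(A)\times A\rightharpoonup A$. It is \emph{finite} if $A$ is finite. The interpretation $|M|^{\mathcal A}_\rho\subseteq A$ is defined by \eqref{eq:interp}, where only pairs $(a,\alpha)\in\mathrm{dom}\,p_{\mathcal A}$ are used, both in $X\cdot Y$ and in the clause for abstraction. A \emph{morphism} $g:\mathcal A\to\mathcal B$ is a map $g:A\to B$ such that for all $(a,\alpha)\in\mathrm{dom}\,p_{\mathcal A}$ the value $p_{\mathcal B}(g(a),g(\alpha))$ is defined and equals $g(p_{\mathcal A}(a,\alpha))$. An \emph{isomorphism} is a bijective morphism whose inverse is a morphism. We call $\mathcal A$ a \emph{subpair} of $\mathcal B$, written $\mathcal A\subseteq\mathcal B$, if $A\subseteq B$ and the inclusion is a morphism.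
\end{definition}

Graph models are the partial pairs with total $p$: a finite carrier with $n\ge1$ elements admits no total injective $p$, since $2^nn>n$.

We abbreviate $p(a_1,p(a_2,\dots p(a_k,\alpha)\dots))$ by $p(a_1,\dots,a_k;\alpha)$, which is $\alpha$ for $k=0$. Iterating the clause for abstraction gives
\begin{equation}\label{eq:unfold}
|\lambda z_1\dots z_k.M|^{\mathcal A}_\rho=\{p_{\mathcal A}(a_1,\dots,a_k;\alpha)\ \text{defined}:\ \alpha\in|M|^{\mathcal A}_{\rho[z_1:=a_1,\dots,z_k:=a_k]}\},
\end{equation}
and by injectivity an element $p_{\mathcal A}(a_1,\dots,a_k;\alpha)$, together with $k$, determines $a_1,\dots,a_k$ and $\alpha$.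

\begin{lemma}[Morphisms]\label{lem:morph}
Let $g:\mathcal A\to\mathcal B$ be a morphism and let $g(\rho(x))\subseteq\sigma(x)$ for all $x\in FV(M)$. Then $g(|M|^{\mathcal A}_\rho)\subseteq|M|^{\mathcal B}_\sigma$.
\end{lemma}

\begin{proof}
Induction on $M$; for a variable this is the hypothesis. Let $\alpha\in|M_1M_2|^{\mathcal A}_\rho$, say $p_{\mathcal A}(a,\alpha)\in|M_1|^{\mathcal A}_\rho$ with $a\subseteq|M_2|^{\mathcal A}_\rho$. By induction $p_{\mathcal B}(g(a),g(\alpha))=g(p_{\mathcal A}(a,\alpha))\in|M_1|^{\mathcal B}_\sigma$ and $g(a)\subseteq|M_2|^{\mathcal B}_\sigma$, so $g(\alpha)\in|M_1M_2|^{\mathcal B}_\sigma$. Let $p_{\mathcal A}(a,\alpha)\in|\lambda x.M_1|^{\mathcal A}_\rho$ with $\alpha\in|M_1|^{\mathcal A}_{\rho[x:=a]}$. The environments $\rho[x:=a]$ and $\sigma[x:=g(a)]$ satisfy the hypothesis for $M_1$, so $g(\alpha)\in|M_1|^{\mathcal B}_{\sigma[x:=g(a)]}$, and $g(p_{\mathcal A}(a,\alpha))=p_{\mathcal B}(g(a),g(\alpha))\in|\lambda x.M_1|^{\mathcal B}_\sigma$.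
\end{proof}

Three special cases are used constantly. With $g=\mathrm{id}$, the set $|M|^{\mathcal A}_\rho$ depends only on the values of $\rho$ on $FV(M)$, monotonically; we omit $\rho$ for closed $M$. With $g$ an inclusion, interpretations grow from a subpair to a larger pair. With $g$ an isomorphism and its inverse, interpretations are transported exactly.

\begin{lemma}[Substitution]\label{lem:subst}
$|M[N/x]|^{\mathcal A}_\rho=|M|^{\mathcal A}_{\rho[x:=|N|^{\mathcal A}_\rho]}$.
\end{lemma}

\begin{proof}
Induction on $M$, for all $\rho$ at once. For $M=x$ both sides are $|N|_\rho$, and for another variable $y$ both are $\rho(y)$. The case of application follows from $|M_1M_2|=|M_1|\cdot|M_2|$. For $M=\lambda y.M_1$ choose $y\ne x$ with $y\notin FV(N)$. Then $|N|_{\rho[y:=a]}=|N|_\rho$ for every $a$, so by induction $|M_1[N/x]|_{\rho[y:=a]}=|M_1|_{\rho[x:=|N|_\rho][y:=a]}$, and the two abstractions contain the same tokens.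
\end{proof}

For an environment $\sigma$ and a set $A$ put $(\sigma\cap A)(x)=\sigma(x)\cap A$. The next lemma says that a token belongs to an interpretation for a finite reason.

\begin{lemma}[Finite support]\label{lem:finite}
If $\alpha\in|M|^{\mathcal B}_\sigma$, then $\alpha\in|M|^{\mathcal A}_{\sigma\cap A}$ for some finite subpair $\mathcal A\subseteq\mathcal B$.
\end{lemma}

\begin{proof}
A finite union of finite subpairs of $\mathcal B$ is a finite subpair of $\mathcal B$, because the union of the maps is contained in $p_{\mathcal B}$. For $(a,\alpha)\in\mathrm{dom}\,p_{\mathcal B}$ let $\mathcal B(a,\alpha)$ be the subpair with carrier $a\cup\{\alpha,p_{\mathcal B}(a,\alpha)\}$ whose map is defined only at $(a,\alpha)$. We argue by induction on $M$.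

For a variable take $A=\{\alpha\}$ and the empty map. For $M=M_1M_2$ let $p_{\mathcal B}(a,\alpha)\in|M_1|^{\mathcal B}_\sigma$ with $a\subseteq|M_2|^{\mathcal B}_\sigma$. Let $\mathcal A$ be the union of $\mathcal B(a,\alpha)$, of the subpair given by induction for $p_{\mathcal B}(a,\alpha)$ and $M_1$, and of the subpairs given for each $\beta\in a$ and $M_2$. By Lemma~\ref{lem:morph}, $p_{\mathcal A}(a,\alpha)\in|M_1|^{\mathcal A}_{\sigma\cap A}$ and $a\subseteq|M_2|^{\mathcal A}_{\sigma\cap A}$, so $\alpha\in|M|^{\mathcal A}_{\sigma\cap A}$. For $M=\lambda x.M_1$ consider a token $p_{\mathcal B}(a,\beta)$ with $\beta\in|M_1|^{\mathcal B}_{\sigma[x:=a]}$. Let $\mathcal A'$ be given by induction for $\beta$, and let $\mathcal A=\mathcal A'\cup\mathcal B(a,\beta)$. Since $\sigma[x:=a]\cap A'$ is pointwise contained in $(\sigma\cap A)[x:=a]$, Lemma~\ref{lem:morph} gives $\beta\in|M_1|^{\mathcal A}_{(\sigma\cap A)[x:=a]}$, so $p_{\mathcal A}(a,\beta)\in|M|^{\mathcal A}_{\sigma\cap A}$.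
\end{proof}

Invariance under $\beta$ splits into two inclusions. One uses only injectivity and survives in partial pairs; the other uses totality.

\begin{lemma}[Reduction]\label{lem:beta}
\begin{enumerate}
\item[(a)] If $M\twoheadrightarrow N$, then $|M|^{\mathcal A}_\rho\subseteq|N|^{\mathcal A}_\rho$ in every partial pair $\mathcal A$.
\item[(b)] If $M=_\beta N$, then $|M|^{\mathcal G}_\rho=|N|^{\mathcal G}_\rho$ in every graph model $\mathcal G$.
\end{enumerate}
\end{lemma}

\begin{proof}
The clauses \eqref{eq:interp} are monotone in the interpretations of the immediate subterms, so the relation ``$|M|_\rho\subseteq|N|_\rho$ for all $\rho$'' is a preorder compatible with application and abstraction. It therefore suffices to compare a redex $(\lambda x.M)N$ with its contractum.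

(a) Let $\alpha\in|(\lambda x.M)N|_\rho$, say $p(a,\alpha)\in|\lambda x.M|_\rho$ with $a\subseteq|N|_\rho$. By injectivity of $p$ we have $\alpha\in|M|_{\rho[x:=a]}$, and $|M|_{\rho[x:=a]}\subseteq|M|_{\rho[x:=|N|_\rho]}=|M[N/x]|_\rho$ by Lemmas~\ref{lem:morph} and~\ref{lem:subst}.

(b) It remains to prove the converse inclusion in $\mathcal G$. Let $\alpha\in|M[N/x]|^{\mathcal G}_\rho=|M|^{\mathcal G}_\sigma$ with $\sigma=\rho[x:=|N|^{\mathcal G}_\rho]$. Take a finite $\mathcal A\subseteq\mathcal G$ with $\alpha\in|M|^{\mathcal A}_{\sigma\cap A}$ and put $a=|N|^{\mathcal G}_\rho\cap A$. Then $\alpha\in|M|^{\mathcal G}_{\rho[x:=a]}$ by Lemma~\ref{lem:morph}. By totality $p(a,\alpha)$ is defined, and it lies in $|\lambda x.M|^{\mathcal G}_\rho$, so $\alpha\in|(\lambda x.M)N|^{\mathcal G}_\rho$.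
\end{proof}

\begin{example}\label{ex:strict}
Let $A=\{\alpha,\beta\}$ with the single value $p(\{\alpha\},\alpha)=\beta$. Then $|\mathbf I|^{\mathcal A}=\{\beta\}$. An element of $|\mathbf{II}|^{\mathcal A}$ would need a token $p(a,\xi)\in\{\beta\}$ with $a\subseteq\{\beta\}$, and the only token has $a=\{\alpha\}$. So $|\mathbf{II}|^{\mathcal A}=\emptyset$, and the inclusion in Lemma~\ref{lem:beta}(a) can be strict. Also $|\mathbf K|^{\mathcal A}=\emptyset$: the only candidate is $\beta$, and it would require $\alpha\in|\lambda y.x|$, while $\alpha$ is not a value of $p$.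
\end{example}

What is gained in exchange for invariance is computability. For a finite pair $\mathcal A$ and an environment $\rho$ given on $FV(M)$, the finite set $|M|^{\mathcal A}_\rho$ is computed by recursion on $M$ from the clauses, in which $(a,\alpha)$ ranges over the finite set $\mathrm{dom}\,p_{\mathcal A}$. Fix an effective enumeration $\mathcal A_0,\mathcal A_1,\dots$ of the finite partial pairs with carrier contained in $\mathbb N$. Every finite partial pair is isomorphic to some $\mathcal A_m$.

\begin{lemma}[Finite test]\label{lem:test}
If $X,Y\in\Lambda^0$ and $|X|^{\mathcal A_m}\subseteq|Y|^{\mathcal A_m}$ for all $m$, then $X\sqsubseteq_TY$.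
\end{lemma}

\begin{proof}
Let $\alpha\in|X|^{\mathcal G}$. By Lemma~\ref{lem:finite}, $\alpha\in|X|^{\mathcal A}$ for a finite $\mathcal A\subseteq\mathcal G$. As $\mathcal A$ is isomorphic to some $\mathcal A_m$, we get $\alpha\in|Y|^{\mathcal A}\subseteq|Y|^{\mathcal G}$.
\end{proof}

The converse fails: $\mathbf I=_T\mathbf{II}$, but $|\mathbf I|^{\mathcal A}\not\subseteq|\mathbf{II}|^{\mathcal A}$ in Example~\ref{ex:strict}.

\subsection*{Free completion}
A finite pair $\mathcal A$ becomes a graph model when the missing values of $p_{\mathcal A}$ are added as freely as possible. Put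
\[
E_0=A,\qquad E_{r+1}=A\cup\bigl((\mathcal P_f(E_r)\times E_r)\setminus\mathrm{dom}\,p_{\mathcal A}\bigr),\qquad \overline A=\bigcup_rE_r ,
\]
where the pairs are formal objects distinct from the elements of $A$; we call them the \emph{new} elements. The sets $E_r$ increase with $r$. Let $\overline p(a,\beta)=p_{\mathcal A}(a,\beta)$ if $(a,\beta)\in\mathrm{dom}\,p_{\mathcal A}$, and $\overline p(a,\beta)=(a,\beta)$ otherwise. The map $\overline p$ is total because $a\cup\{\beta\}$ lies in some $E_r$, and injective because its values in $A$ come from $p_{\mathcal A}$ and a new value names its argument. So the \emph{free completion} $\overline{\mathcal A}=(\overline A,\overline p)$ is a graph model, and $\mathcal A\subseteq\overline{\mathcal A}$. The \emph{rank} of $\xi\in\overline A$ is the least $r$ with $\xi\in E_r$; a new element $(a,\beta)$ has larger rank than every element of $a\cup\{\beta\}$.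

\begin{example}\label{ex:omega}
Let $A=\{\alpha,\beta\}$ with the single value $p(\{\beta\},\alpha)=\beta$. Then $\alpha\in\{\beta\}\cdot\{\beta\}$, hence $\beta=p(\{\beta\},\alpha)\in|\delta|^{\mathcal A}$, and therefore $\alpha\in|\delta|^{\mathcal A}\cdot|\delta|^{\mathcal A}=|\Omega|^{\mathcal A}\subseteq|\Omega|^{\overline{\mathcal A}}$. But $\alpha$ is not a value of $\overline p$, so it lies in no abstraction. Thus $\Omega\not\sqsubseteq_T\mathbf I$.
\end{example}

So $\Omega$ is not a least closed term. Nor can any term have empty interpretation in all graph models, by the following observation.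

\begin{lemma}\label{lem:gamma}
Suppose $p_{\mathcal A}(\{\gamma\},\gamma)=\gamma$. Then $\gamma\in|M|^{\mathcal A}_\rho$ whenever $\gamma\in\rho(y)$ for all $y\in FV(M)$.
\end{lemma}

\begin{proof}
Induction on $M$; the case of a variable is the hypothesis. If $\gamma\in|M_1|_\rho$ and $\gamma\in|M_2|_\rho$, then $p(\{\gamma\},\gamma)\in|M_1|_\rho$ and $\{\gamma\}\subseteq|M_2|_\rho$, so $\gamma\in|M_1M_2|_\rho$. For $\lambda y.M_1$, induction gives $\gamma\in|M_1|_{\rho[y:=\{\gamma\}]}$, so $\gamma=p(\{\gamma\},\gamma)\in|\lambda y.M_1|_\rho$.
\end{proof}

\section{Terms that compute with their own code}\label{sec:prog}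

Lemma~\ref{lem:beta}(a) applies to reductions and not to $\beta$-equalities, so each tool of this section is stated with $\twoheadrightarrow$.

\subsection*{Numerals, branching and recursion}
Let $c_n=\lambda fx.f^nx$ be the Church numerals. By Kleene's theorem \cite[Ch.~6 and 8]{barendregt}, every partial recursive function $f$ is \emph{$\lambda$-defined} by a closed term $F$: if $f(n_1,\dots,n_r)=m$, then $Fc_{n_1}\dots c_{n_r}=_\beta c_m$. By the Church--Rosser theorem $\beta$-equal terms have a common reduct, and $c_m$ has no redex, so in fact $Fc_{n_1}\dots c_{n_r}\twoheadrightarrow c_m$. We never use how $F$ behaves where $f$ is undefined. Turing's combinator $\Theta=(\lambda xy.y(xxy))(\lambda xy.y(xxy))$ satisfies $\Theta F\twoheadrightarrow F(\Theta F)$ in two steps. The term $\mathsf Z=\lambda u.u(\lambda wxy.y)(\lambda xy.x)$ tests for zero: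
\[
\mathsf Zc_0XY\twoheadrightarrow X,\qquad \mathsf Zc_{m+1}XY\twoheadrightarrow Y .
\]

\subsection*{Combinations and their evaluator}
Our terms must turn the code of a term $P$ into $P$ itself by a reduction. This is a plain recursion when $P$ has no abstractions to rebuild. Let $\mathcal C_k$ be the set of terms built from $\mathbf K,\mathbf S,z_1,\dots,z_k$ by application alone; we call them \emph{combinations}. Note $\mathcal C_0\subseteq\mathcal C_1\subseteq\cdots$. Nothing is lost up to $\beta$:
\begin{equation}\label{eq:cc}
\text{every } M\in\Lambda(z_1,\dots,z_k) \text{ is $\beta$-equal to some } P\in\mathcal C_k .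
\end{equation}
To recall why, for an applicative combination $P$ of $\mathbf K$, $\mathbf S$ and variables define $[x]x=\mathbf{SKK}$, $[x]P=\mathbf KP$ if $x$ does not occur in $P$, and $[x](PQ)=\mathbf S([x]P)([x]Q)$ otherwise. By induction $[x]P=_\beta\lambda x.P$, and $[x]P$ contains only the variables of $P$ other than $x$. Replacing the abstractions of $M$ by $[x]$, from the inside out, yields \eqref{eq:cc}.

Let $\langle a,b\rangle=\frac12(a+b)(a+b+1)+b$, a recursive bijection $\mathbb N^2\to\mathbb N$ with $a,b\le\langle a,b\rangle$. Code combinations by
\[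
\#\mathbf K=0,\qquad \#\mathbf S=1,\qquad \#z_i=2i\ \ (i\ge1),\qquad \#(PQ)=2\langle\#P,\#Q\rangle+3 .
\]
Since $\#P,\#Q<\#(PQ)$, this is a bijection from $\bigcup_k\mathcal C_k$ onto $\mathbb N$ with computable inverse. Let $\mathsf T_0,\mathsf T_1,\mathsf T_2$ $\lambda$-define the functions with value $0$ if $u=0$, if $u=1$, if $u$ is even, respectively, and value $1$ otherwise. Let $\mathsf{Half}$ define $\lfloor u/2\rfloor$, and let $\mathsf L$ and $\mathsf R$ define functions sending $2\langle a,b\rangle+3$ to $a$ and to $b$. Put
\[
\mathsf E=\Theta\Bigl(\lambda euv.\;\mathsf Z(\mathsf T_0u)\,\mathbf K\,\bigl(\mathsf Z(\mathsf T_1u)\,\mathbf S\,\bigl(\mathsf Z(\mathsf T_2u)\,(v(\mathsf{Half}\,u))\,(e(\mathsf Lu)v(e(\mathsf Ru)v))\bigr)\bigr)\Bigr).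
\]
The argument $v$ is a lookup table for the variables.

\begin{lemma}[Evaluator]\label{lem:eval}
Let $v$ be a term with $vc_i\twoheadrightarrow z_i$ for $1\le i\le k$ (any term if $k=0$). Then $\mathsf Ec_{\#P}v\twoheadrightarrow P$ for all $P\in\mathcal C_k$.
\end{lemma}

\begin{proof}
Induction on $P$. Unfold $\Theta$, substitute $\mathsf E$, $c_{\#P}$, $v$ for the bound variables, and let the three tests select a branch. For $P=\mathbf K$ and $P=\mathbf S$ the branch is $P$. For $P=z_i$ the code $2i$ is even and at least $2$, and the branch is $v(\mathsf{Half}\,c_{2i})\twoheadrightarrow vc_i\twoheadrightarrow z_i$. For $P=P_1P_2$ the code is odd and at least $3$, and the branch reduces to $\mathsf Ec_{\#P_1}v(\mathsf Ec_{\#P_2}v)\twoheadrightarrow P_1P_2$.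
\end{proof}

\begin{lemma}[Self-reference]\label{lem:self}
From a term $N$ with $FV(N)\subseteq\{y\}$ one can compute a closed term $J$ with $J\twoheadrightarrow N[c_{\ulcorner J\urcorner}/y]$.
\end{lemma}

\begin{proof}
The function $d(w)=\ulcorner\nu(w)\,c_w\urcorner$ is recursive; let $\mathsf D$ define it. Put $W=\lambda x.N[\mathsf Dx/y]$, $w=\ulcorner W\urcorner$ and $J=Wc_w$. Then $d(w)=\ulcorner J\urcorner$, and $J\twoheadrightarrow N[\mathsf Dc_w/y]\twoheadrightarrow N[c_{d(w)}/y]$.
\end{proof}

\section{A least closed term and the proof of Theorem~\ref{thm:A}}\label{sec:A}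

The diagonal argument is already visible when a term performs a single test.

\begin{example}\label{ex:single}
Fix a finite pair $\mathcal A$ and $P,Q\in\mathcal C_0$. For $j$ with $\nu(j)$ closed let $f(j)=\#P$ if $|\nu(j)|^{\mathcal A}\not\subseteq|P|^{\mathcal A}$, and $f(j)=\#Q$ otherwise. Let $F$ define $f$, and let $J$ be given by Lemma~\ref{lem:self} for $N=\mathsf E(Fy)\mathbf I$. If $|J|^{\mathcal A}\not\subseteq|P|^{\mathcal A}$, then $J\twoheadrightarrow\mathsf Ec_{\#P}\mathbf I\twoheadrightarrow P$, and Lemma~\ref{lem:beta}(a) gives $|J|^{\mathcal A}\subseteq|P|^{\mathcal A}$, a contradiction. Hence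
\[
|J|^{\mathcal A}\subseteq|P|^{\mathcal A}\qquad\text{and}\qquad J\twoheadrightarrow Q .
\]
For the pair of Example~\ref{ex:strict} with $P=\mathbf K$ and $Q=\mathbf{SKK}$ this says that $J=_\beta\mathbf I$ and $|J|^{\mathcal A}=\emptyset$, although $|\mathbf I|^{\mathcal A}=\{\beta\}$. We have learned the value of $|J|^{\mathcal A}$ without looking at $J$.

Partiality is essential. If the test were decidable with a graph model $\mathcal G$ in place of $\mathcal A$, the same argument and Lemma~\ref{lem:beta}(b) would give $|Q|^{\mathcal G}=|J|^{\mathcal G}\subseteq|P|^{\mathcal G}$, which is false for $Q=\mathbf K$ and $P=\mathbf{K(SKK)}=_\beta\lambda xy.y$ by \eqref{eq:consistent}. Finite pairs make the test decidable and keep the one half of $\beta$-invariance that the argument uses.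
\end{example}

A term that runs all such tests, one after the other, passes all of them. We name the tests, allowing from the start a prefix of $k$ abstractions; only $k=0$ is used in this section.

\begin{definition}
Let $X\in\Lambda^0$ and $k\ge0$. An \emph{objection to $X$ at level $k$} is a pair $(m,P)$ with $m\in\mathbb N$, $P\in\mathcal C_k$ and $|X|^{\mathcal A_m}\not\subseteq|\lambda z_1\dots z_k.P|^{\mathcal A_m}$. Its \emph{size} is $\max(m,\#P)$.
\end{definition}

\begin{lemma}\label{lem:obj}
\begin{enumerate}
\item[(a)] Given $X$, $k$ and $b$, one can compute the finite set of objections to $X$ at level $k$ of size at most $b$.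
\item[(b)] If $(m,P)$ is an objection to $X$ at level $k$, then $X$ does not reduce to $\lambda z_1\dots z_k.P$.
\item[(c)] If there is no objection to $X$ at level $k$, then $X\sqsubseteq_T\lambda z_1\dots z_k.M$ for all $M\in\Lambda(z_1,\dots,z_k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are finitely many candidates, and interpretations in finite pairs are computable. (b) This is Lemma~\ref{lem:beta}(a). (c) By \eqref{eq:cc} choose $P\in\mathcal C_k$ with $P=_\beta M$. Lemma~\ref{lem:test} gives $X\sqsubseteq_T\lambda z_1\dots z_k.P$, and $\lambda z_1\dots z_k.P=_T\lambda z_1\dots z_k.M$ by Lemma~\ref{lem:beta}(b).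
\end{proof}

Let $U=\{n:\exists t\,R(n,t)\}$ be r.e.\ and non-recursive, with $R$ recursive. We interleave the search for an objection with the search for $t$.

\begin{proposition}\label{prop:J}
There is a recursive map $n\mapsto J_n\in\Lambda^0$ such that $J_n=_\beta\mathbf I$ if $n\in U$, and $J_n\sqsubseteq_TM$ for all $M\in\Lambda^0$ if $n\notin U$.
\end{proposition}

\begin{proof}
Define a partial recursive function $f(n,j)$. It is undefined if $\nu(j)$ is not closed. Otherwise run through the stages $t=0,1,2,\dots$, and at stage $t$:
\begin{enumerate}
\item[(i)] if there is an objection $(m,P)$ to $\nu(j)$ at level $0$ of size at most $t$, output the least such $\#P$;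
\item[(ii)] otherwise, if $R(n,t)$ holds, output $\#(\mathbf{SKK})$;
\item[(iii)] otherwise go to stage $t+1$.
\end{enumerate}
Let $F$ define $f$, let $J_n$ be given by Lemma~\ref{lem:self} for $N=\mathsf E(Fc_ny)\mathbf I$, and put $j=\ulcorner J_n\urcorner$. Every output of $f$ is the code of some $P\in\mathcal C_0$, and if $f(n,j)=\#P$, then
\[
J_n\twoheadrightarrow\mathsf E(Fc_nc_j)\mathbf I\twoheadrightarrow\mathsf Ec_{\#P}\mathbf I\twoheadrightarrow P .
\]
By Lemma~\ref{lem:obj}(b) the computation of $f(n,j)$ cannot halt through (i). If $n\in U$, it halts at the latest at a stage $t$ with $R(n,t)$, hence through (ii), and $J_n\twoheadrightarrow\mathbf{SKK}\twoheadrightarrow\mathbf I$. If $n\notin U$, it cannot halt through (ii) either. Then the test in (i) fails at every stage, there is no objection to $J_n$ at level $0$, and Lemma~\ref{lem:obj}(c) applies.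
\end{proof}

Since $U$ is not recursive, $U\ne\mathbb N$. Fix $n_0\notin U$ and put $\bot=J_{n_0}$. For $n\notin U$ the closed terms $J_n$ and $\bot$ lie below each other, so $J_n=_T\bot$.

\begin{remark}
In every graph model $|\bot|$ is the intersection of the sets $|M|$ over all closed $M$. This intersection need not be empty: in the free completion of the pair $(\{\gamma\},p)$ with $p(\{\gamma\},\gamma)=\gamma$ it contains $\gamma$, by Lemma~\ref{lem:gamma}. The same model, with $\rho(x)=\emptyset$, shows $\bot\not\sqsubseteq_Tx$, so minimality holds only among closed terms. By Example~\ref{ex:omega}, $\bot\ne_T\Omega$.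
\end{remark}

It remains to keep $\bot$ apart from $\mathbf I$ in every consistent extension $T'$ of $T$. Such a $T'$ need not come with an order, so we extract from the minimality of $\bot$ a family of \emph{equations} in $T$ that is incompatible with $\bot=\mathbf I$.

\begin{lemma}\label{lem:bot}
$\bot M=_T\bot$ for all $M\in\Lambda^0$. If $T'\supseteq T$ is a consistent $\lambda$-theory, then $(\bot,\mathbf I)\notin T'$.
\end{lemma}

\begin{proof}
The terms $\bot M$ and $\lambda x.\bot$ are closed, so $\bot\sqsubseteq_T\bot M$ and $\bot\sqsubseteq_T\lambda x.\bot$. Application is monotone, hence $\bot M\sqsubseteq_T(\lambda x.\bot)M=_\beta\bot$. Suppose $\bot=\mathbf I$ in $T'$. Then $M=\mathbf IM=\bot M=\bot$ in $T'$ for every closed $M$. In particular $\mathbf K=\mathbf{KI}$ in $T'$, so $N_1=\mathbf KN_1N_2=\mathbf{KI}N_1N_2=N_2$ in $T'$ for all terms $N_1,N_2$, contradicting consistency.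
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $T'\supseteq T$ be a consistent $\lambda$-theory. If $n\in U$, then $J_n=\mathbf I$ in $T'$, and $J_n\ne\bot$ in $T'$ by Lemma~\ref{lem:bot}. If $n\notin U$, then $J_n=\bot$ in $T'$, and $J_n\neq\mathbf I$ in $T'$ by the same lemma. Therefore
\[
n\in U\iff(J_n,\mathbf I)\in T',\qquad n\notin U\iff(J_n,\bot)\in T',
\]
and these are many-one reductions of $U$ and of $\mathbb N\setminus U$ to $T'$. An r.e.\ set with r.e.\ complement is recursive, so $\mathbb N\setminus U$ is not r.e. The second reduction shows that $T'$ is not r.e., and the first that $T'$ is not co-r.e. Every graph theory is consistent by \eqref{eq:consistent} and contains $T$. Finally $T$ is an intersection of consistent $\lambda$-theories, hence a consistent $\lambda$-theory, and we may take $T'=T$.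
\end{proof}

\section{The upper bound}\label{sec:upper}

The definition of $\sqsubseteq_T$ quantifies over all graph models. Lemma~\ref{lem:test} replaces them by finite pairs but gives only a sufficient condition, because the reason for a token to lie in $|N|$ may need more room than the reason for it to lie in $|M|$. The right place to look for the second reason is the free completion, which maps into every graph model containing the first.

\begin{lemma}\label{lem:free}
Let $\mathcal A$ be a finite pair and $\mathcal G=(D,p)$ a graph model. Every morphism $\theta:\mathcal A\to\mathcal G$ extends to a morphism $g:\overline{\mathcal A}\to\mathcal G$.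
\end{lemma}

\begin{proof}
Define $g$ by recursion on rank: $g=\theta$ on $A$, and $g((a,\beta))=p(g(a),g(\beta))$ on new elements, which makes sense because $p$ is total. The identity $g(\overline p(a,\beta))=p(g(a),g(\beta))$ holds for $(a,\beta)\in\mathrm{dom}\,p_{\mathcal A}$ because $\theta$ is a morphism, and for all other $(a,\beta)$ by definition of $g$.
\end{proof}

\begin{proposition}\label{prop:upper}
$M\sqsubseteq_TN$ holds if and only if $|M|^{\mathcal A_m}_\rho\subseteq|N|^{\overline{\mathcal A_m}}_\rho$ for all $m$ and all $\rho:FV(MN)\to\mathcal P(A_m)$. The relations $\sqsubseteq_T$ and $=_T$, and their restrictions to closed terms, are $\Pi^0_2$.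
\end{proposition}

\begin{proof}
If $M\sqsubseteq_TN$, then $|M|^{\mathcal A_m}_\rho\subseteq|M|^{\overline{\mathcal A_m}}_\rho\subseteq|N|^{\overline{\mathcal A_m}}_\rho$, since $\overline{\mathcal A_m}$ is a graph model containing $\mathcal A_m$. Conversely, assume the condition and let $\alpha\in|M|^{\mathcal G}_\sigma$. Take a finite $\mathcal A\subseteq\mathcal G$ with $\alpha\in|M|^{\mathcal A}_{\sigma\cap A}$ and an isomorphism $\theta:\mathcal A_m\to\mathcal A$. Put $\rho(x)=\theta^{-1}(\sigma(x)\cap A)$ and $\alpha'=\theta^{-1}(\alpha)$. Then $\alpha'\in|M|^{\mathcal A_m}_\rho$, so $\alpha'\in|N|^{\overline{\mathcal A_m}}_\rho$. View $\theta$ as a morphism into $\mathcal G$ and extend it to $g$ by Lemma~\ref{lem:free}. Since $g(\rho(x))\subseteq\sigma(x)$, Lemma~\ref{lem:morph} gives $\alpha=g(\alpha')\in|N|^{\mathcal G}_\sigma$.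

For the complexity, note that the elements of $\overline{A_m}$ are finite objects, built from numbers by forming finite sets and formal pairs. Membership in $\overline{A_m}$ is decidable by recursion on the object, and $\overline p$ is computable, uniformly in $m$. So it is decidable whether a finite pair $\mathcal B$ of such objects is a subpair of $\overline{\mathcal A_m}$. By Lemmas~\ref{lem:finite} and~\ref{lem:morph}, $\alpha\in|N|^{\overline{\mathcal A_m}}_\rho$ holds exactly when $\alpha\in|N|^{\mathcal B}_{\rho\cap B}$ for some finite $\mathcal B\subseteq\overline{\mathcal A_m}$. Hence $M\sqsubseteq_TN$ is equivalent to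
\[
\forall(m,\rho,\alpha)\ \exists\mathcal B\ \bigl[\alpha\notin|M|^{\mathcal A_m}_\rho\ \text{ or }\ \bigl(\mathcal B\subseteq\overline{\mathcal A_m}\text{ and }\alpha\in|N|^{\mathcal B}_{\rho\cap B}\bigr)\bigr],
\]
with quantifiers over finite objects and a decidable matrix. The class $\Pi^0_2$ is closed under finite intersections and contains the recursive sets, and closedness of a term is decidable; this gives the remaining claims.
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $V=\{n:\forall k\,\exists t\,R(n,k,t)\}$ be $\Pi^0_2$-complete, with $R$ recursive. We want closed terms $X_n$ that equal one fixed term in $T$ exactly when infinitely many searches all succeed. Let $X_n$ run the searches for $k=0,1,2,\dots$ in turn and emit one abstraction $\lambda z_{k+1}$ after the $k$th success. If $n\notin V$, the term is stuck under some number $\ell$ of abstractions; if $n\in V$, it produces abstractions forever. Two things must be arranged: a stuck term must differ in $T$ from the terms that never get stuck, and the latter must all be equal. For both purposes $X_n$ looks for objections to itself at level $k$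 during the $k$th search.

\subsection*{Separating $\ell$ abstractions from $\ell+1$}
A term stuck at level $\ell$ will have no objection at that level, so by Lemma~\ref{lem:obj}(c) it lies below $\lambda z_1\dots z_\ell.M$ for any $M$ we like. We choose $M=\Omega$, because free completions keep $\Omega$ small.

\begin{lemma}\label{lem:omega}
For every finite pair $\mathcal A$, the set $|\Omega|^{\overline{\mathcal A}}$ contains no new element.
\end{lemma}

\begin{proof}
Let $\alpha\in|\delta|\cdot|\delta|$. Among the finite sets $e\subseteq|\delta|$ with $\overline p(e,\alpha)\in|\delta|$ choose one of least cardinality. From $\overline p(e,\alpha)\in|\lambda x.xx|$ and injectivity we get $\alpha\in e\cdot e$, so $\overline p(e',\alpha)\in e$ for some $e'\subseteq e$. As $e\subseteq|\delta|$, the set $e'$ competes with $e$, so $e'=e$ by minimality, and $\overline p(e,\alpha)\in e$. If $\alpha$ were new, then $(e,\alpha)\notin\mathrm{dom}\,p_{\mathcal A}$, so $\overline p(e,\alpha)$ would be the new element $(e,\alpha)$, whose rank exceeds the rank of every element of $e$. So $\alpha\in A$.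
\end{proof}

\begin{lemma}\label{lem:sep}
For all $\ell\ge0$ and $Q\in\Lambda(z_1,\dots,z_{\ell+1})$ we have $\lambda z_1\dots z_{\ell+1}.Q\not\sqsubseteq_T\lambda z_1\dots z_\ell.\Omega$.
\end{lemma}

\begin{proof}
We need a model in which every abstraction contains a new element, whatever its body. Let $\mathcal G$ be the free completion of the pair with carrier $\{\gamma,\eta\}$ and the single value $p(\{\gamma\},\gamma)=\gamma$, and let $\alpha=\overline p(\{\gamma,\eta\},\gamma)$. The point $\gamma$ lies in every body, and $\eta$ serves to make $\alpha$ new. Put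
\[
\varepsilon=\overline p(\{\gamma\},\dots,\{\gamma\};\alpha)=\overline p(\{\gamma\},\dots,\{\gamma\},\{\gamma,\eta\};\gamma)
\]
with $\ell$ entries $\{\gamma\}$. By Lemma~\ref{lem:gamma}, $\gamma\in|Q|$ in the environment $z_1,\dots,z_\ell:=\{\gamma\}$, $z_{\ell+1}:=\{\gamma,\eta\}$, so $\varepsilon\in|\lambda z_1\dots z_{\ell+1}.Q|$ by \eqref{eq:unfold}. If $\varepsilon\in|\lambda z_1\dots z_\ell.\Omega|$, then \eqref{eq:unfold} and the uniqueness of the decomposition give $\alpha\in|\Omega|$, contradicting Lemma~\ref{lem:omega}.
\end{proof}

\subsection*{Terms with infinitely many abstractions}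
A term that passes level $k$ spends only finitely many stages there, so it rules out only finitely many objections at each level. The next definition records what such a term can guarantee.

\begin{definition}
A closed term $Y$ has \emph{infinite order} if for every $k\ge1$ there is $Q\in\Lambda(z_1,\dots,z_k)$ with $Y=_\beta\lambda z_1\dots z_k.Q$. A closed term $X$ is \emph{low} if for every $k\ge1$ there is no objection to $X$ at level $k$ of size at most $k$.
\end{definition}

For example, $\Theta\mathbf K\twoheadrightarrow\mathbf K(\Theta\mathbf K)\twoheadrightarrow\lambda z.\Theta\mathbf K$ has infinite order. To compare a low term $X$ with $Y=_\beta\lambda z_1\dots z_k.Q$ directly, one would need the test against a combination $\beta$-equal to $Q$ at level $k$. Its code may well exceed $k$, and passing to a higher level changes $Q$. The way out is that a fixed combination is tested at all high levels, while a finite pair cannot tell infinitely many levels or infinitely many arguments apart.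

\begin{lemma}\label{lem:low}
If $X$ is low and $Y$ has infinite order, then $X\sqsubseteq_TY$.
\end{lemma}

\begin{proof}
Let $\mathcal G=(D,p)$ be a graph model and $\alpha\in|X|^{\mathcal G}$. By Lemma~\ref{lem:finite}, $\alpha\in|X|^{\mathcal A}$ for a finite $\mathcal A\subseteq\mathcal G$; let $\mathcal A$ be isomorphic to $\mathcal A_m$. Since $X$ is low,
\begin{equation}\label{eq:low}
\alpha\in|\lambda z_1\dots z_k.P|^{\mathcal A}\quad\text{whenever } P\in\mathcal C_k \text{ and } k\ge\max(1,m,\#P).
\end{equation}

\emph{Unfolding $\alpha$.} Taking $P=\mathbf K$, of code $0$, we see from \eqref{eq:low} and \eqref{eq:unfold} that $\alpha$ has a decomposition $p_{\mathcal A}(a_1,\dots,a_k;\alpha_k)$ for all large $k$. A decomposition of length $k+1$ yields one of length $k$ with last entry $p_{\mathcal A}(a_{k+1},\alpha_{k+1})$, and decompositions of a given length are unique. So there are infinite sequences of sets $a_i\subseteq A$ and elements $\alpha_k\in A$ with $\alpha=p_{\mathcal A}(a_1,\dots,a_k;\alpha_k)$ for all $k\ge1$. (If $\alpha=\gamma=p_{\mathcal A}(\{\gamma\},\gamma)$, both sequences are constant.) As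 $A$ is finite, there is $k_0\ge1$ such that every $a_i$ occurs among $a_1,\dots,a_{k_0}$, and there is $\alpha^*\in A$ with $\alpha_k=\alpha^*$ for infinitely many $k$. Let $\rho$ be an environment with $\rho(z_i)=a_i$ for all $i$.

\emph{The element $\alpha^*$ lies in every term in $k_0$ variables.} Let $P\in\mathcal C_{k_0}$, and choose $k\ge\max(k_0,m,\#P)$ with $\alpha_k=\alpha^*$. Then $P\in\mathcal C_k$, so \eqref{eq:low}, \eqref{eq:unfold} and uniqueness give $\alpha^*=\alpha_k\in|P|^{\mathcal A}_\rho\subseteq|P|^{\mathcal G}_\rho$. By \eqref{eq:cc} and Lemma~\ref{lem:beta}(b),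
\begin{equation}\label{eq:star}
\alpha^*\in|M|^{\mathcal G}_\rho\quad\text{for all } M\in\Lambda(z_1,\dots,z_{k_0}).
\end{equation}

\emph{Folding back into $Y$.} Choose $k\ge k_0$ with $\alpha_k=\alpha^*$, and write $Y=_\beta\lambda z_1\dots z_k.Q$ with $Q\in\Lambda(z_1,\dots,z_k)$. For $k_0<i\le k$ pick $s(i)\le k_0$ with $a_{s(i)}=a_i$, and let $Q'\in\Lambda(z_1,\dots,z_{k_0})$ result from $Q$ by substituting $z_{s(i)}$ for each such $z_i$. By Lemma~\ref{lem:subst} each substitution leaves the interpretation under $\rho$ unchanged, since $\rho[z_i:=\rho(z_{s(i)})]=\rho$. So $\alpha_k=\alpha^*\in|Q'|^{\mathcal G}_\rho=|Q|^{\mathcal G}_\rho$ by \eqref{eq:star}, and $\alpha=p(a_1,\dots,a_k;\alpha_k)\in|\lambda z_1\dots z_k.Q|^{\mathcal G}=|Y|^{\mathcal G}$.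
\end{proof}

In particular, any two low terms of infinite order are equal in $T$.

\subsection*{The terms $X_n$}
Define a partial recursive function $\varphi(n,j,k)$, which describes the work at level $k$. It is undefined if $\nu(j)$ is not closed. Otherwise run through the stages $t=0,1,2,\dots$, and at stage $t$:
\begin{enumerate}
\item[(i)] if there is an objection $(m,P)$ to $\nu(j)$ at level $k$ of size at most $\max(t,k)$, output $\#P+1$ for the least such $\#P$;
\item[(ii)] otherwise, if $R(n,k,t)$ holds, output $0$;
\item[(iii)] otherwise go to stage $t+1$.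
\end{enumerate}
The bound $\max(t,k)$ ensures that all candidates of size at most $k$ are examined even if $R(n,k,t)$ holds for a small $t$. Let $\Phi$ define $\varphi$.

To honor an objection at level $k$ the term must reduce to $\lambda z_1\dots z_k.P$, where $P$ may contain the variables bound so far. So it carries a lookup table for the evaluator and extends it at each new abstraction. Let $\mathsf{Suc}$ and $\mathsf{Pred}$ define successor and predecessor, and let $\mathsf{Eq}$ define the function with value $0$ on equal arguments and $1$ otherwise. Put
\[
\mathsf{Ext}=\lambda yvzw.\,\mathsf Z(\mathsf{Eq}\,w\,(\mathsf{Suc}\,y))\,z\,(vw),\qquad v_0=\mathbf I,\qquad v_{k+1}=\mathsf{Ext}\,c_k\,v_k\,z_{k+1}.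
\]
Then $v_k\in\Lambda(z_1,\dots,z_k)$. The term $v_{k+1}c_i$ reduces to $z_{k+1}$ if $i=k+1$ and to $v_kc_i$ otherwise, so $v_kc_i\twoheadrightarrow z_i$ for $1\le i\le k$ by induction on $k$. Now let
\[
\mathsf H=\Theta\Bigl(\lambda huwyv.\;\mathsf Z(\Phi uwy)\,\bigl(\lambda z.\,huw(\mathsf{Suc}\,y)(\mathsf{Ext}\,yvz)\bigr)\,\bigl(\mathsf E(\mathsf{Pred}(\Phi uwy))v\bigr)\Bigr),
\]
and write $H_{n,j,k}=\mathsf Hc_nc_jc_kv_k\in\Lambda(z_1,\dots,z_k)$. Unfold $\Theta$ and rename the bound variable $z$ to $z_{k+1}$, which is not free in $v_k$. The zero test and Lemma~\ref{lem:eval} give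
\begin{equation}\label{eq:H}
H_{n,j,k}\twoheadrightarrow
\begin{cases}
\lambda z_{k+1}.H_{n,j,k+1} & \text{if }\varphi(n,j,k)=0,\\
P & \text{if }\varphi(n,j,k)=\#P+1 \text{ with } P\in\mathcal C_k .
\end{cases}
\end{equation}
Let $X_n$ be given by Lemma~\ref{lem:self} for $N=\mathsf Hc_nyc_0\mathbf I$, so that $n\mapsto X_n$ is recursive and $X_n\twoheadrightarrow H_{n,j,0}$ for $j=\ulcorner X_n\urcorner$.

\begin{proposition}\label{prop:X}
If $n\in V$, then $X_n$ is low and has infinite order. If $n\notin V$, then $X_n\sqsubseteq_T\lambda z_1\dots z_\ell.\Omega$ for some $\ell\ge0$.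
\end{proposition}

\begin{proof}
Fix $n$ and $j=\ulcorner X_n\urcorner$. Say that level $k$ is \emph{reached} if $\varphi(n,j,k')=0$ for all $k'<k$; level $0$ is always reached. By induction on $k$ and the first case of \eqref{eq:H},
\begin{equation}\label{eq:reach}
X_n\twoheadrightarrow\lambda z_1\dots z_k.H_{n,j,k}\quad\text{if level $k$ is reached.}
\end{equation}
Let level $k$ be reached. If the computation of $\varphi(n,j,k)$ halted through (i) with an objection $(m,P)$, then \eqref{eq:reach} and the second case of \eqref{eq:H} would give $X_n\twoheadrightarrow\lambda z_1\dots z_k.P$, contradicting Lemma~\ref{lem:obj}(b). Two cases remain.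
\begin{enumerate}
\item[(a)] If $R(n,k,t)$ holds for some $t$, the computation halts, necessarily through (ii). Then level $k+1$ is reached, and since the test in (i) failed at the last stage, there is no objection to $X_n$ at level $k$ of size at most $k$.
\item[(b)] Otherwise the computation never halts, the test in (i) fails at every stage, and there is no objection to $X_n$ at level $k$.
\end{enumerate}
If $n\in V$, then by induction every level is reached and falls under (a). So $X_n$ is low, and it has infinite order by \eqref{eq:reach}. If $n\notin V$, let $\ell$ be least such that $R(n,\ell,t)$ fails for all $t$. The levels $0,\dots,\ell$ are reached by (a), level $\ell$ falls under (b), and Lemma~\ref{lem:obj}(c) applies with $M=\Omega$.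
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The upper bounds are Proposition~\ref{prop:upper}. For hardness, note that $V\ne\emptyset$, because $\mathbb N$ is many-one reducible to $V$. Fix $n_1\in V$ and put $\bot_\infty=X_{n_1}$, a low term of infinite order. If $n\in V$, then $X_n=_T\bot_\infty$ by Proposition~\ref{prop:X} and Lemma~\ref{lem:low}. If $n\notin V$, take $\ell$ with $X_n\sqsubseteq_T\lambda z_1\dots z_\ell.\Omega$ and write $\bot_\infty=_\beta\lambda z_1\dots z_{\ell+1}.Q$ with $Q\in\Lambda(z_1,\dots,z_{\ell+1})$. Then $\bot_\infty\sqsubseteq_TX_n$ would give $\lambda z_1\dots z_{\ell+1}.Q\sqsubseteq_T\lambda z_1\dots z_\ell.\Omega$, contradicting Lemma~\ref{lem:sep}. Therefore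
\[
n\in V\iff \bot_\infty=_TX_n\iff\bot_\infty\sqsubseteq_TX_n .
\]
The recursive map $n\mapsto(\bot_\infty,X_n)$ takes values in pairs of closed terms, so it reduces $V$ to $T$, to $\sqsubseteq_T$, and to their restrictions to closed terms. All four sets are $\Pi^0_2$-complete.
\end{proof}

The separation in Lemma~\ref{lem:sep} takes place in one particular graph model. It yields inequalities in $T$ only, whereas Lemma~\ref{lem:bot} separates $\bot$ from $\mathbf I$ in every consistent extension of $T$. This is why the proof of Theorem~\ref{thm:A} covers all such extensions and the proof of Theorem~\ref{thm:B} concerns $T$ alone.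

\begin{thebibliography}{9}

\bibitem{barendregt}
Barendregt, \emph{The Lambda Calculus}.

\bibitem{thesis}
\emph{Models and theories of $\lambda$-calculus},
\texttt{https://www.irif.fr/\textasciitilde gmanzone/ManzonettoPhdThesis.pdf}.

\end{thebibliography}
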